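# The equations of binary-generated cylindric algebras: a $\Pi^0_2$-complete theory in each finite dimension above two

## 1. The degree of $\overline{\mathrm{Eq}}\mathrm{Bg}_\alpha$ for $2<\alpha<\omega$

**Theorem A.** Let $2<\alpha<\omega$. The set $\overline{\mathrm{Eq}}\mathrm{Bg}_\alpha$ of all equations valid in every binary-generated cylindric algebra of dimension $\alpha$ is $\Pi^0_2$-complete. In particular it is not recursively enumerable (r.e.).

We now unpack every word of this. Throughout the notes $3\le\alpha<\omega$ and $r:=\alpha-1\ge 2$. Indices $i,j,k,l,m$ attached to operations run over $\{0,\dots,\alpha-1\}$.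

**Cylindric algebras.** A $\mathrm{CA}_\alpha$ is an algebra $\mathfrak A=(A,+,\cdot,-,0,1,c_i,d_{ij})_{i,j<\alpha}$ such that $(A,+,\cdot,-,0,1)$ is a Boolean algebra and, for all $x,y\in A$ and all indices,

- (C1) $c_i0=0$; (C2) $x\le c_ix$; (C3) $c_i(x\cdot c_iy)=c_ix\cdot c_iy$; (C4) $c_ic_jx=c_jc_ix$;
- (C5) $d_{ii}=1$; (C6) $d_{ij}=c_k(d_{ik}\cdot d_{kj})$ for $k\ne i,j$;
- (C7) $c_i(d_{ij}\cdot x)\cdot c_i(d_{ij}\cdot -x)=0$ for $i\neq j$.

The example to keep in mind is the full set algebra $\mathfrak P({}^\alpha U)$ with $U\ne\emptyset$. Its elements are the sets of sequences $f=(f_0,\dots,f_{\alpha-1})$ from $U$. Here $d_{ij}=\{f:f_i=f_j\}$, and $c_iy$ is the set of all $f$ that can be brought into $y$ by changing only $f_i$. So $c_i$ is the quantifier $\exists v_i$ and $d_{ij}$ is the formula $v_i=v_j$. $\mathrm{Cs}_\alpha$ is the class of subalgebras of full set algebras $\mathfrak P({}^\alpha U)$, $U\neq\emptyset$.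

**Binary-generated.** Let $\mathrm{Nr}_2\mathfrak A=\{x\in A:c_ix=x\text{ for }2\le i<\alpha\}$, and write $\mathrm{Sg}\,X$ for the subuniverse generated by $X$. Then $\mathfrak A\in\mathrm{Bg}_\alpha$ iff $A=\mathrm{Sg}\,\mathrm{Nr}_2\mathfrak A$. In a set algebra, the elements of $\mathrm{Nr}_2$ are the sets in which membership of $f$ depends only on $(f_0,f_1)$, that is, binary relations. For example, if $U$ is finite then $\mathfrak P({}^\alpha U)\in\mathrm{Bg}_\alpha$. Indeed $\{f:f_0=a\}\in \mathrm{Nr}_2$, and for $i\ne 0$ we have $\{f:f_i=a\}=c_0(d_{0i}\cdot\{f:f_0=a\})$. Each singleton is a finite intersection of such sets, and each element is a finite union of singletons.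

**Degrees.** Since $\alpha$ is finite the language is finite, and equations are coded by natural numbers. A set is $\Sigma^0_1$ iff it is r.e. It is $\Pi^0_2$ iff it has the form $\{e:\forall n\,\exists t\,\Theta(e,n,t)\}$ with $\Theta$ decidable; equivalently, $\{e:\forall n\,(e,n)\in W\}$ with $W$ r.e. A set $X$ is hard for a class if every set $Y$ of the class is many-one reducible to $X$ ($e\in Y\Leftrightarrow g(e)\in X$ for some computable $g$), and complete if it is also in the class. Let $T$ be Kleene's primitive recursive predicate. Textbook facts: $\mathrm{Tot}=\{e:\forall n\,\exists t\,T(e,n,t)\}$ is $\Pi^0_2$-complete, the halting set $\{e:\exists t\,T(e,e,t)\}$ is $\Sigma^0_1$-complete, and a $\Pi^0_2$-hard set is not $\Sigma^0_2$. So Theorem A says that $\overline{\mathrm{Eq}}\mathrm{Bg}_\alpha$ is neither r.e. nor co-r.e., nor even $\Sigma^0_2$.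

For orientation, the following facts are taken as known. For $\alpha\ge\omega$, $\overline{\mathrm{Eq}}\mathrm{Bg}_\alpha$ is r.e. but not decidable. For $\alpha\le2$, $\mathrm{Bg}_\alpha=\mathrm{CA}_\alpha$ and the theory is decidable. For $2<\alpha<\omega$ it is undecidable. The question whether it is r.e. for $2<\alpha<\omega$ is posed in "On Varieties Of Cylindric Algebras With Applications To Logic".

**The two theorems around it.** Call $y\in A$ *$c_i$-closed* if $c_iy=y$, and *closed* if it is $c_i$-closed for some $i<\alpha$. Let $D(\mathfrak A)$ be the Boolean subalgebra of $A$ generated by the closed elements, and let $\mathrm D_\alpha=\{\mathfrak A\in\mathrm{CA}_\alpha:A=D(\mathfrak A)\}$. Let $\mathrm{Nr}_m\mathfrak A=\{x:c_ix=x\text{ for }m\le i<\alpha\}$ and $\mathrm K^m_\alpha=\{\mathfrak A\in\mathrm{CA}_\alpha:A=\mathrm{Sg}\,\mathrm{Nr}_m\mathfrak A\}$. Thus $\mathrm{Bg}_\alpha=\mathrm K^2_\alpha$, and $\mathrm K^m_\alpha=\mathrm{CA}_\alpha$ for $m\ge\alpha$.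

**Theorem B.** If $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm D_\alpha$, then $\overline{\mathrm{Eq}}K$ is $\Pi^0_2$-hard. Moreover $\mathrm K^m_\alpha\subseteq\mathrm D_\alpha=\mathrm K^{\alpha-1}_\alpha$ for $m<\alpha$. For $2\le m<\alpha$ both $\overline{\mathrm{Eq}}\mathrm K^m_\alpha$ and $\overline{\mathrm{Eq}}(\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha)$ are $\Pi^0_2$-complete.

**Theorem C.** If $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm{CA}_\alpha$, then $\overline{\mathrm{Eq}}K$ is $\Sigma^0_1$-hard. Hence for $m\ge\alpha$, $\overline{\mathrm{Eq}}\mathrm K^m_\alpha=\overline{\mathrm{Eq}}\mathrm{CA}_\alpha$ is $\Sigma^0_1$-complete.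

**Corollary.** The variety generated by $\mathrm{Bg}_\alpha$ has no r.e. axiomatization, equational or first-order; in particular it has no finite one.

Theorem A is the case $m=2$ of Theorem B. Theorem C is a contrast, and its proof will also show which ingredient is missing for Theorem A.

## 2. Calculating with closed elements

These facts are in Henkin–Monk–Tarski, *Cylindric Algebras I*, §§1.2–1.3. They follow from the axioms in a few lines, so we derive them.

- (F1) $c_i1=1$, $c_ic_ix=c_ix$, and $x\le y$ implies $c_ix\le c_iy$. The first is (C2). Then $c_ic_ix=c_i(1\cdot c_ix)=c_i1\cdot c_ix=c_ix$ by (C3). If $x\le y$, then $x=x\cdot c_iy$, so $c_ix=c_ix\cdot c_iy\le c_iy$.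
- (F2) If $y$ is $c_i$-closed, then $c_i(x\cdot y)=c_ix\cdot y$; and the $c_i$-closed elements form a Boolean subalgebra. The equation is (C3). It gives closure under products. It also gives $c_i(-y)\cdot y=c_i(-y\cdot y)=c_i0=0$, so $c_i(-y)\le -y$ and $-y$ is $c_i$-closed.
- (F3) $c_i(x+y)=c_ix+c_iy$. The right side is $c_i$-closed by (F2) and lies above $x+y$, so $c_i(x+y)\le c_ix+c_iy$. The converse is monotonicity.
- (F4) $c_j$ maps $c_i$-closed elements to $c_i$-closed elements, by (C4).
- (F5) $d_{ij}=d_{ji}$; $c_kd_{ij}=d_{ij}$ for $k\ne i,j$; and $c_id_{ij}=c_jd_{ij}=1$ for $i\ne j$. The second is (C6) with (F1). For $i\ne j$, (C6) gives $1=d_{ii}=c_j(d_{ij}d_{ji})$, hence $c_jd_{ij}=c_jd_{ji}=1$. By (C7), $c_j(d_{ji}d_{ij})\cdot c_j(d_{ji}\cdot-d_{ij})=0$. The first factor is $1$, so $d_{ji}\cdot-d_{ij}=0$, that is, $d_{ji}\le d_{ij}$. Exchange $i$ and $j$ for equality.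

The workhorse is (F2): an element that does not depend on coordinate $i$ can be pulled in and out of $c_i$.

## 3. The class $\mathrm D_\alpha$ and the $\Pi^0_2$ upper bound

In $\mathfrak P({}^3\omega)$ the sets $\{f:f_0<f_2\}$ and $\{f:f_1=5\}$ are closed: each ignores a coordinate. An element of $D$ is a Boolean combination of *finitely many* sets, each of which ignores some coordinate. This finiteness will carry the hardness proof.

**Lemma 1.** $\mathrm K^m_\alpha\subseteq\mathrm D_\alpha$ for $m<\alpha$, and $\mathrm D_\alpha=\mathrm K^{\alpha-1}_\alpha$.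

**Step 1: $\mathrm K^m_\alpha\subseteq\mathrm D_\alpha$.** We show that $D(\mathfrak A)$ is a subuniverse. It contains $d_{ij}$, which is $c_k$-closed for any $k\ne i,j$ (such $k$ exists since $\alpha\ge3$). It contains $c_iy$ for *every* $y\in A$, and it is closed under Boolean operations. So it is a subuniverse. It contains $\mathrm{Nr}_m\mathfrak A$, whose elements are $c_m$-closed. Hence if $\mathrm{Nr}_m\mathfrak A$ generates $\mathfrak A$, then $A=D(\mathfrak A)$.

**Step 2: $\mathrm D_\alpha\subseteq\mathrm K^{\alpha-1}_\alpha$.** We show that every closed $y$ is generated by $\mathrm{Nr}_{\alpha-1}\mathfrak A$, the set of $c_r$-closed elements. Let $c_iy=y$. If $i=r$ there is nothing to do. If $i\ne r$, put $d=d_{ir}$ and $y'=c_r(dy)\in\mathrm{Nr}_{\alpha-1}\mathfrak A$ (this is $y$ with $v_i$ written for $v_r$). Clearly $dy\le dy'$. By (C7), $dy'\cdot-y\le c_r(dy)\cdot c_r(d\cdot-y)=0$, so $dy'\le dy$. Thus $dy'=dy$, and $c_i(dy')=c_i(dy)=c_i(d)\cdot y=y$ by (F2) and (F5). So $y\in\mathrm{Sg}\,\mathrm{Nr}_{\alpha-1}\mathfrak A$.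 $\square$

**Lemma 2.** For $2\le m\le\alpha$, both $\overline{\mathrm{Eq}}\mathrm K^m_\alpha$ and $\overline{\mathrm{Eq}}(\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha)$ are $\Pi^0_2$.

**Step 1: reduction to instances.** We express validity in $\mathrm K^m_\alpha$ by validity in $\mathrm{CA}_\alpha$. For an equation $\eta(y_1,\dots,y_n)$ we claim: $\eta\in\overline{\mathrm{Eq}}\mathrm K^m_\alpha$ iff for all $q$ and all terms $\tau_1,\dots,\tau_n$ in variables $z_1,\dots,z_q$,
$$\mathrm{CA}_\alpha\models\eta\bigl(\vec\tau(c_m\cdots c_{\alpha-1}z_1,\dots,c_m\cdots c_{\alpha-1}z_q)\bigr).\tag{1}$$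
If $\eta$ fails in $\mathfrak A\in\mathrm K^m_\alpha$ at elements $a_1,\dots,a_n$, write $a_i=\tau_i(\vec b)$ with $b_l\in\mathrm{Nr}_m\mathfrak A$. Then $b_l=c_m\cdots c_{\alpha-1}b_l$, so the instance (1) fails in $\mathfrak A$. Conversely, if an instance fails in $\mathfrak A\in\mathrm{CA}_\alpha$, then $\eta$ fails in the subalgebra generated by the elements $c_m\cdots c_{\alpha-1}z_l$. These elements are $c_i$-closed for $m\le i<\alpha$, so this subalgebra is in $\mathrm K^m_\alpha$.

**Step 2: counting quantifiers.** $\mathrm{CA}_\alpha$ is finitely axiomatized, so $\overline{\mathrm{Eq}}\mathrm{CA}_\alpha$ is r.e. The criterion reads "for all $\vec\tau$ there is a proof of the instance", which is $\Pi^0_2$.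

**Step 3: the set algebra version.** The same argument works with $\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha$ and $\mathrm{Cs}_\alpha$ in place of $\mathrm K^m_\alpha$ and $\mathrm{CA}_\alpha$, because $\mathrm{Cs}_\alpha$ is closed under subalgebras, provided $\overline{\mathrm{Eq}}\mathrm{Cs}_\alpha$ is r.e. An equation is valid in $\mathrm{Cs}_\alpha$ iff it is valid in all full set algebras. Translate terms to first-order formulas in $v_0,\dots,v_{\alpha-1}$: $y_l^\circ=Y_l(v_0,\dots,v_{\alpha-1})$ with $Y_l$ an $\alpha$-ary predicate, $d_{ij}^\circ=(v_i=v_j)$, $(c_i\tau)^\circ=\exists v_i\,\tau^\circ$, Booleans to Booleans. Then $\tau=\tau'$ is valid in all $\mathfrak P({}^\alpha U)$ iff $\forall v_0\cdots\forall v_{\alpha-1}(\tau^\circ\leftrightarrow\tau'^\circ)$ is logically valid, and the set of logically valid sentences is r.e. $\square$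

What remains is hardness. We must write equations that speak about arithmetic, and there may be only three dimensions to do it in.

## 4. Primitive recursive relations in three variables

An equation can impose universal conditions on relations that depend on at most $\alpha$ coordinates. The worst case is $\alpha=3$: three variables, and relations of arity at most two. This section shows that three variables suffice to pin down any given primitive recursive relation, once $0$ and successor are available.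

**Definition.** A *3-sentence* is $\forall x\forall y\forall z\,\varphi$ where $\varphi$ is a Boolean combination of atoms $V(v)$, $R(v,v')$, $v=v'$ with $V$ unary, $R$ binary, and $v,v'$ distinct variables among $x,y,z$. We omit the quantifiers. Let $\mathfrak N=(\omega;Z,S)$ with $Z=\{0\}$ and $S=\{(n,n+1):n\in\omega\}$. A unary or binary relation $Q$ on $\omega$ is *forced* if there is a finite set $\Phi$ of 3-sentences, in a language containing $Z,S,Q$ and finitely many auxiliary symbols, such that $\mathfrak N$ has an expansion satisfying $\Phi$ with $Q$ as intended, and every expansion of $\mathfrak N$ satisfying $\Phi$ interprets $Q$ as intended.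

For example, the set of even numbers is forced by $Z(x)\to Q(x)$, $\;Q(x)\wedge S(x,y)\to\neg Q(y)$, $\;\neg Q(x)\wedge S(x,y)\to Q(y)$.

Finitely many forced relations can be forced together: take unions with disjoint auxiliary symbols. We identify functions with their graphs and write $\mathrm{Fn}(f)$ for $f(x,y)\wedge f(x,z)\to y=z$.

**Lemma 3.** Every unary or binary primitive recursive relation is forced, by a set $\Phi$ computable from a primitive recursive definition.

**Step 1: the method.** To force a function $f$ it suffices to give implications which are true under the intended interpretation and which *derive* $f(n,f(n))$ for every $n$, and to add $\mathrm{Fn}(f)$. The latter then excludes all other pairs. Auxiliary symbols may contain unintended pairs; this does no harm.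

**Step 2: a pairing function.** We need it because a binary symbol is all we have for a function of several arguments. Put $(\mathrm{fst},\mathrm{snd})(0)=(0,0)$. If $\mathrm{snd}(n)=0$, put $(\mathrm{fst},\mathrm{snd})(n+1)=(0,\mathrm{fst}(n)+1)$; otherwise $(\mathrm{fst},\mathrm{snd})(n+1)=(\mathrm{fst}(n)+1,\mathrm{snd}(n)-1)$. The values are $(0,0),(0,1),(1,0),(0,2),(1,1),(2,0),\dots$, Cantor's enumeration of $\omega^2$. Let $J$ be the inverse: $\mathrm{fst}(J(a,b))=a$, $\mathrm{snd}(J(a,b))=b$. Auxiliary symbols, with intended meanings: $F^+(x,z)$: $z=\mathrm{fst}(x)+1$; $\;G^-(x,z)$: $\mathrm{snd}(x)=z+1$; $\;B_0(x)$: $\mathrm{snd}(x)=0$; $\;B_1(x)$: $\mathrm{snd}(x)>0$. The clauses are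

- $Z(x)\wedge Z(y)\to\mathrm{fst}(x,y)\wedge\mathrm{snd}(x,y)$;
- $\mathrm{fst}(x,y)\wedge S(y,z)\to F^+(x,z)$;
- $\mathrm{snd}(x,y)\wedge Z(y)\to B_0(x)$;
- $\mathrm{snd}(x,y)\wedge S(z,y)\to G^-(x,z)\wedge B_1(x)$;
- $B_0(x)\wedge S(x,y)\wedge Z(z)\to\mathrm{fst}(y,z)$;
- $B_0(x)\wedge S(x,y)\wedge F^+(x,z)\to\mathrm{snd}(y,z)$;
- $B_1(x)\wedge S(x,y)\wedge F^+(x,z)\to\mathrm{fst}(y,z)$;
- $S(x,y)\wedge G^-(x,z)\to\mathrm{snd}(y,z)$;
- $\mathrm{Fn}(\mathrm{fst})$, $\mathrm{Fn}(\mathrm{snd})$.

All are true as intended. They derive the true values by induction on the argument. The first clause, with $x=y=0$, gives them at $0$. Suppose the true values at $n$ are derived. Then $F^+(n,\mathrm{fst}(n)+1)$ is derived. If $\mathrm{snd}(n)=0$, then $B_0(n)$ is derived, hence $\mathrm{fst}(n+1,0)$ and $\mathrm{snd}(n+1,\mathrm{fst}(n)+1)$. If $\mathrm{snd}(n)>0$, then $G^-(n,\mathrm{snd}(n)-1)$ and $B_1(n)$ are derived, hence $\mathrm{fst}(n+1,\mathrm{fst}(n)+1)$ and $\mathrm{snd}(n+1,\mathrm{snd}(n)-1)$. So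 $\mathrm{fst},\mathrm{snd}$ are forced.

**Step 3: closure properties of forced unary functions.** These are the building blocks for recursion.

- Zero, $O(x)=0$: $Z(y)\to O(x,y)$, $\mathrm{Fn}(O)$. Identity: $\mathrm{Id}(x,y)\leftrightarrow x=y$.
- Composition $h=g\circ f$: $f(x,y)\wedge g(y,z)\to h(x,z)$, $\mathrm{Fn}(h)$.
- Pairing $h=\langle f,g\rangle$, $h(x)=J(f(x),g(x))$: $f(x,y)\wedge\mathrm{fst}(z,y)\to P(x,z)$; $\;g(x,y)\wedge\mathrm{snd}(z,y)\to P'(x,z)$; $\;P(x,z)\wedge P'(x,z)\to h(x,z)$; $\;\mathrm{Fn}(h)$. Intended: $P(x,z)$ is $\mathrm{fst}(z)=f(x)$, and $P'(x,z)$ is $\mathrm{snd}(z)=g(x)$. With $z=J(f(x),g(x))$ the clauses derive $P(x,z)$, $P'(x,z)$, $h(x,z)$.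

**Step 4: all primitive recursive functions.** Let $J_1=\mathrm{id}$ and $J_{n+1}(x_1,\dots,x_{n+1})=J(J_n(x_1,\dots,x_n),x_{n+1})$, a bijection $\omega^{n+1}\to\omega$. For $F:\omega^n\to\omega$ let $\hat F:\omega\to\omega$ with $\hat F(J_n(\vec x))=F(\vec x)$. We show that $\hat F$ is forced for every primitive recursive $F$ of arity $n\ge1$, by induction on its definition.

*Initial functions.* Zero functions, successor and projections become $O$, $S$, and compositions of $\mathrm{fst},\mathrm{snd}$ (or $\mathrm{Id}$). Constant functions are compositions of $O$ with copies of $S$.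

*Composition.* If $F=G_0(G_1,\dots,G_m)$, then $\hat F=\hat G_0\circ\langle\cdots\langle\hat G_1,\hat G_2\rangle,\dots,\hat G_m\rangle$.

*Recursion with at least one parameter.* Let $F(\vec x,0)=G(\vec x)$ and $F(\vec x,b+1)=H(\vec x,b,F(\vec x,b))$. Let $\sigma=\langle\mathrm{fst},S\circ\mathrm{snd}\rangle$ and $\zeta=\langle\mathrm{Id},O\rangle$, so $\sigma(J(a,b))=J(a,b+1)$ and $\zeta(a)=J(a,0)$. The clauses are
$$\zeta(x,z)\wedge\hat G(x,y)\to\hat F(z,y);\qquad \hat F(z,y)\wedge\mathrm{snd}(x,y)\to P(z,x);\qquad P(z,x)\wedge\mathrm{fst}(x,z)\to\theta(z,x);$$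
$$\theta(z,x)\wedge\hat H(x,y)\to q(z,y);\qquad q(z,y)\wedge\sigma(z,x)\to\hat F(x,y);\qquad\mathrm{Fn}(\hat F).$$
Intended: $P(z,x)$ is $\mathrm{snd}(x)=\hat F(z)$; $\theta(z,x)$ is $x=J(z,\hat F(z))$; $q(z,y)$ is $y=\hat H(J(z,\hat F(z)))$. These are true, because with $a=J_n(\vec x)$ we have $\hat F(J(a,0))=\hat G(a)$ and
$$\hat F(J(a,b+1))=\hat H\bigl(J(J(a,b),\hat F(J(a,b)))\bigr).$$
Induction on $b$ derives the true value at each $J(a,b)$. The first clause does $b=0$. If $\hat F(z,\hat F(z))$ is derived for $z=J(a,b)$, put $x=J(z,\hat F(z))$. Then $P(z,x)$, $\theta(z,x)$, $q(z,\hat H(x))$ and $\hat F(\sigma(z),\hat H(x))$ are derived in turn.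

*Recursion without parameters.* Let $f(0)=a$, $f(b+1)=H(b,f(b))$. Put $F(x,0)=a$ and $F(x,b+1)=H'(x,b,F(x,b))$ with $H'(x,b,v)=H(b,v)$. This is covered by the previous items, and $f(b)=F(b,b)$ is a composition.

**Step 5: relations.** If $f$ is the characteristic function of a unary $Q$, force $f$ and add $f(x,y)\wedge Z(y)\to\neg Q(x)$ and $f(x,y)\wedge Z(z)\wedge S(z,y)\to Q(x)$. For binary $Q$, force the unary $Q'=\{z:(\mathrm{fst}(z),\mathrm{snd}(z))\in Q\}$ and add $\mathrm{fst}(z,x)\wedge\mathrm{snd}(z,y)\to(Q(x,y)\leftrightarrow Q'(z))$. $\square$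

## 5. Conditions on an algebra, and a copy of $\omega$ inside it

**The conditions $\Sigma(\Phi)$.** Let $\Lambda\ni Z,S$ be a finite language of unary and binary symbols and $\Phi$ a finite set of 3-sentences in $\Lambda$ containing
$$\Phi_0:\quad Z(x)\wedge Z(y)\to x=y;\quad S(x,y)\wedge S(x,z)\to y=z;\quad S(x,z)\wedge S(y,z)\to x=y;\quad S(x,y)\to\neg Z(y).$$
Take algebra variables $V_i$ ($i<\alpha$) for each unary $V\in\Lambda$ and $R_{ij}$ ($i\ne j$) for each binary $R\in\Lambda$. Let $\Sigma(\Phi)$ be the following finite set of conditions, each written as $\sigma=1$ (with $\sigma\le\sigma'$ written as $-\sigma+\sigma'=1$).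

- (A1) $c_kV_i\le V_i$ for $k\ne i$; $\;c_kR_{ij}\le R_{ij}$ for $k\ne i,j$.
- (A2) For distinct $i,j,k$: $V_id_{ij}\le V_j$; $\;R_{ij}d_{jk}\le R_{ik}$; $\;R_{ij}d_{ik}\le R_{kj}$. Exchanging indices gives $V_id_{ij}=V_jd_{ij}$, $R_{ij}d_{jk}=R_{ik}d_{jk}$, $R_{ij}d_{ik}=R_{kj}d_{ik}$.
- (A3) $c_iZ_i=1$; $\;c_jS_{ij}=1$ for $i\neq j$.
- (A4) For each $\varphi\in\Phi$ and each injection of $\{x,y,z\}$ into $\{v_0,\dots,v_{\alpha-1}\}$: $\varphi^\tau=1$, where $\varphi^\tau$ replaces $V(v_i)$, $R(v_i,v_j)$, $v_i=v_j$ by $V_i,R_{ij},d_{ij}$.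

**Set models.** Let $(U;Q)_{Q\in\Lambda}$ be a structure satisfying $\Phi$ in which $Z\neq\emptyset$ and every element has an $S$-successor. In $\mathfrak P({}^\alpha U)$ put $V_i=\{f:f_i\in V\}$ and $R_{ij}=\{f:(f_i,f_j)\in R\}$. Then $\Sigma(\Phi)$ holds. (A1): these sets ignore coordinate $k$. (A2): if $f_j=f_k$, then $(f_i,f_j)\in R$ iff $(f_i,f_k)\in R$, and similarly for the rest. (A3): change $f_i$ to an element of $Z$, or $f_j$ to a successor of $f_i$. (A4): $\varphi^\tau$ is the set of $f$ satisfying $\varphi$ under the corresponding assignment, hence is ${}^\alpha U$. All these sets lie in the subalgebra generated by the sets $R_{01}$ and $V_0$. For distinct $i,j,k$,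
$$R_{ik}=c_j(d_{jk}R_{ij}),\qquad R_{kj}=c_i(d_{ik}R_{ij}),\qquad V_i=c_0(d_{0i}V_0)\ (i\ne0),\tag{2}$$
and any two ordered pairs of distinct indices are connected by changing one entry at a time through pairs of distinct indices. To go from $(i,j)$ to $(i',j')$: if $i'\neq j$, pass through $(i',j)$; if $i'=j$ and $j'\ne i$, pass through $(i,j')$; to reach $(j,i)$ use a third index $k$ and go $(i,j),(i,k),(j,k),(j,i)$. The generators $R_{01},V_0$ are in $\mathrm{Nr}_2$, so this subalgebra is in $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$.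

**From conditions to one equation.** For $\mathfrak A\in\mathrm{CA}_\alpha$ let $\mathrm{Zd}\,\mathfrak A=\{y:c_iy=y\text{ for all }i<\alpha\}$, a Boolean subalgebra by (F2). In a set algebra it is $\{0,1\}$, since $c_0\cdots c_{\alpha-1}y=1$ for $y\ne0$.

**Lemma 4.** For a finite set $\Sigma$ of equations $\sigma=1$ let $\varepsilon_\Sigma$ be the equation
$$\prod_{\sigma=1\,\in\,\Sigma}-c_0\cdots c_{\alpha-1}(-\sigma)=0.$$
If $\Sigma$ is satisfied by some assignment in a nontrivial $\mathfrak A\in\mathrm{CA}_\alpha$, then $\varepsilon_\Sigma$ fails in $\mathfrak A$. If $\varepsilon_\Sigma$ fails in $\mathfrak A\in\mathrm{CA}_\alpha$, then $\mathfrak A$ has a homomorphic image $\mathfrak B$ with $0\ne1$ and $\mathrm{Zd}\,\mathfrak B=\{0,1\}$ in which $\Sigma$ is satisfied.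

*Proof.* If all $\sigma=1$, the product is $-c_0\cdots c_{\alpha-1}0=1\neq0$.

For the second claim we divide out so that the value of the product becomes $1$. Let the product take a value $z\neq0$. Then $z\in\mathrm{Zd}\,\mathfrak A$. Take an ultrafilter $F\ni z$ of $\mathrm{Zd}\,\mathfrak A$, and put $y\sim y'$ iff $yf=y'f$ for some $f\in F$. As $F$ is a filter, this is an equivalence relation compatible with the Boolean operations. Since $c_i(y)f=c_i(yf)$ for $f\in F$, it is compatible with $c_i$. So $\sim$ is a congruence, and $0\not\sim1$ because $0\notin F$. Let $\mathfrak B$ be the quotient. We have $z\le-c_0\cdots c_{\alpha-1}(-\sigma)\le\sigma$, so $\sigma z=z$ and $\sigma\sim1$ for each $\sigma$. Finally, let $y/{\sim}\in\mathrm{Zd}\,\mathfrak B$. Then $y\sim w:=c_0\cdots c_{\alpha-1}y\in\mathrm{Zd}\,\mathfrak A$. If $w\in F$ then $w\sim1$; otherwise $-w\in F$ and $w\sim0$. $\square$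

**From here to the end of Lemma 7,** $\mathfrak B\in\mathrm{CA}_\alpha$ has $0\neq1$ and $\mathrm{Zd}\,\mathfrak B=\{0,1\}$, and an assignment in $\mathfrak B$ satisfying $\Sigma(\Phi)$ is fixed.

**Definition.** A *point* is a family $p=(p_i)_{i<\alpha}$ in $\mathfrak B$ such that for $i\ne j$: (a) $c_jp_i=p_i$; (b) $c_ip_i=1$; (c) $p_ip_j\le d_{ij}$; (d) $p_id_{ij}=p_jd_{ij}$.

For example, if $u\in U$, then $p_i=\{f:f_i=u\}$ is a point of $\mathfrak P({}^\alpha U)$. So a point imitates a constant $u$, and $p_i$ says "$v_i=u$". In a set algebra with this $p$, $c_l(p_ly)$ is $y$ with $u$ substituted for $v_l$, and on the set $p_l$ it agrees with $y$. The next lemma proves the nontrivial half of this abstractly, for $y$ that ignores some coordinate other than $l$.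

**Lemma 5.** If $p$ is a point, $l\ne m$ and $c_my=y$, then $p_l\cdot c_l(p_ly)\le y$. Hence $c_l(p_ly)\cdot c_l(p_ly')\le c_l(p_lyy')$ for every $y'$.

*Proof.* The free coordinate $m$ serves as a place to store a second copy of the point. Let $q=c_l(p_ly)\cdot c_l(p_l\cdot-y)$. It is $c_m$-closed since $p_l$ and $y$ are. As $p_m$ is $c_l$-closed, (c) and (C7) give
$$p_mq=c_l(p_mp_ly)\cdot c_l(p_mp_l\cdot-y)\le c_l(d_{lm}y)\cdot c_l(d_{lm}\cdot-y)=0.$$
So $q=c_m(p_m)\cdot q=c_m(p_mq)=0$, using (b). Therefore $p_lc_l(p_ly)\cdot-y\le q=0$. Finally, by (C3), $c_l(p_ly)\cdot c_l(p_ly')=c_l\bigl(c_l(p_ly)\,p_ly'\bigr)\le c_l(p_lyy')$. $\square$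

**Lemma 6.** Put $a_{0,i}=Z_i$ and $a_{n+1,i}=c_j(a_{n,j}S_{ji})$ for $j\ne i$. This is independent of the choice of $j$; each $a_n=(a_{n,i})_i$ is a point; and $a_{n,i}a_{m,i}=0$ for $n\ne m$.

In $\mathfrak P({}^\alpha\omega)$ with the intended $Z,S$ one gets $a_{n,i}=\{f:f_i=n\}$.

**Step 1: $a_0$ is a point.** (a) is (A1), (b) is (A3), (c) is (A4) for the first sentence of $\Phi_0$, (d) is (A2).

Now let $a_n$ be a point.

**Step 2: the definition of $a_{n+1}$ does not depend on $j$.** Let $i,j,l$ be distinct. The element $a_{n,j}S_{ji}$ is $c_l$-closed and $c_ld_{jl}=1$, so by (d) and (A2)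
$$a_{n,j}S_{ji}=c_l(a_{n,j}S_{ji}d_{jl})=c_l(a_{n,l}S_{li}d_{jl})\le c_l(a_{n,l}S_{li}).$$
The right side is $c_j$-closed, so $c_j(a_{n,j}S_{ji})\le c_l(a_{n,l}S_{li})$. The reverse holds by symmetry.

**Step 3: $a_{n+1}$ is a point.**

(a) Let $k\ne i$. The element $c_j(a_{n,j}S_{ji})$ is $c_j$-closed. If $k\ne i,j$, then $a_{n,j}$ and $S_{ji}$ are $c_k$-closed, hence so is $c_j(a_{n,j}S_{ji})$.

(b) $c_ic_j(a_{n,j}S_{ji})=c_jc_i(a_{n,j}S_{ji})=c_j(a_{n,j}\,c_iS_{ji})=c_ja_{n,j}=1$, using (A3).

(c) Take $l\ne i,j$. Lemma 5 with the point $a_n$ and $y=S_{li}$, which is $c_j$-closed, gives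
$$a_{n+1,i}a_{n+1,j}=c_l(a_{n,l}S_{li})\,c_l(a_{n,l}S_{lj})\le c_l(a_{n,l}S_{li}S_{lj})\le c_ld_{ij}=d_{ij},$$
by the second sentence of $\Phi_0$.

(d) For $l\ne i,j$: $a_{n+1,i}d_{ij}=c_l(a_{n,l}S_{li}d_{ij})=c_l(a_{n,l}S_{lj}d_{ij})=a_{n+1,j}d_{ij}$.

**Step 4: disjointness.** First, $a_{m+1,i}Z_i=c_j(a_{m,j}S_{ji}Z_i)=0$ by the last sentence of $\Phi_0$; so $a_{0,i}$ is disjoint from all later $a_{m+1,i}$. Next, suppose $a_{n,j}a_{m,j}=0$ for all $j$, and let $i,j,l$ be distinct. Since $a_{n,j}S_{ji}$ is $c_l$-closed and $a_{m,l}S_{li}$ is $c_j$-closed, (F2) and (F4) give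
$$a_{n+1,i}a_{m+1,i}=c_j(a_{n,j}S_{ji})\,c_l(a_{m,l}S_{li})=c_lc_j(a_{n,j}S_{ji}\,a_{m,l}S_{li})\le c_lc_j(a_{n,j}a_{m,l}d_{jl})=c_lc_j(a_{n,j}a_{m,j}d_{jl})=0,$$
using the third sentence of $\Phi_0$ and (d). Induct on $\min(n,m)$. $\square$

**The grid.** For $\bar n\in\omega^\alpha$ let $P_{\bar n}=\prod_{i<\alpha}a_{n_i,i}$. By (a) and (b), $c_iP_{\bar n}=\prod_{j\ne i}a_{n_j,j}$, and repeating this for all indices gives $c_0\cdots c_{\alpha-1}P_{\bar n}=1$. So $P_{\bar n}\ne0$. In $\mathfrak P({}^\alpha\omega)$ we have $P_{\bar n}=\{\bar n\}$. In general $P_{\bar n}$ need not be an atom, but $D(\mathfrak B)$ does not see inside it: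

**Lemma 7.** For $y\in D(\mathfrak B)$, $P_{\bar n}\le y$ or $P_{\bar n}y=0$. So $h(y)=\{\bar n:P_{\bar n}\le y\}$ is a Boolean homomorphism $D(\mathfrak B)\to\mathcal P(\omega^\alpha)$. Moreover:

1. if $c_iy=y$, then membership of $\bar n$ in $h(y)$ does not depend on $n_i$;
2. $h(d_{ij})=\{\bar n:n_i=n_j\}$;
3. for every binary $R\in\Lambda$ there is one relation $R^h$ on $\omega$ with $h(R_{ij})=\{\bar n:(n_i,n_j)\in R^h\}$ for all $i\ne j$; for every unary $V\in\Lambda$ there is one set $V^h$ with $h(V_i)=\{\bar n:n_i\in V^h\}$ for all $i$;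
4. $Z^h=\{0\}$ and $S^h$ is the successor relation;
5. the structure $(\omega;Q^h)_{Q\in\Lambda}$ satisfies $\Phi$.

**Step 1: $P_{\bar n}$ decides every $y\in D(\mathfrak B)$.** The set of $y$ with $P_{\bar n}\le y$ or $P_{\bar n}y=0$ is a Boolean subalgebra, so let $y$ be $c_m$-closed. The plan is to substitute the constants $n_l$ for the coordinates $l\neq m$ one after another. List the indices $\ne m$ as $l_1,\dots,l_{\alpha-1}$; put $y_0=y$ and $y_{t+1}=c_l(a_{n_l,l}\,y_t)$ with $l=l_{t+1}$. By (a) and induction, $y_t$ is closed under $c_m,c_{l_1},\dots,c_{l_t}$. Trivially $a_{n_l,l}y_t\le y_{t+1}$. By Lemma 5, $a_{n_l,l}y_{t+1}\le y_t$, because $y_t$ is $c_m$-closed and $l\ne m$. So $P_{\bar n}y_t=P_{\bar n}y_{t+1}$, whence $P_{\bar n}y=P_{\bar n}y_{\alpha-1}$ with $y_{\alpha-1}\in\mathrm{Zd}\,\mathfrak B=\{0,1\}$. As $P_{\bar n}\ne0$, exactly one of $P_{\bar n}\le y$, $P_{\bar n}\le -y$ holds for each $y\in D(\mathfrak B)$, and $h$ is a Boolean homomorphism.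

**Step 2: items 1 and 2.** If $\bar n,\bar n'$ differ only at $i$, then $c_iP_{\bar n}=\prod_{j\ne i}a_{n_j,j}=c_iP_{\bar n'}$. So if $c_iy=y$ and $P_{\bar n}\le y$, then $P_{\bar n'}\le c_iP_{\bar n}\le c_iy=y$. For item 2: $a_{n,i}a_{n,j}\le d_{ij}$ by (c), and if $n\ne m$ then $a_{n,i}a_{m,j}d_{ij}=a_{n,i}a_{m,i}d_{ij}=0$.

**Step 3: item 3.** By (A1) and $\alpha\ge3$, the $R_{ij}$ and $V_i$ are closed, so they are in $D(\mathfrak B)$. By item 1, $h(R_{ij})=\{\bar n:(n_i,n_j)\in R^{(ij)}\}$ for some $R^{(ij)}$. Applying $h$ to $R_{ij}d_{jk}=R_{ik}d_{jk}$ and looking at $\bar n$ with $n_i=a$, $n_j=n_k=b$ shows $R^{(ij)}=R^{(ik)}$. In the same way $R_{ij}d_{ik}=R_{kj}d_{ik}$ gives $R^{(ij)}=R^{(kj)}$. Any two ordered pairs of distinct indices are connected by such steps, as after (2). The unary case is the same, with $V_id_{ij}=V_jd_{ij}$.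

**Step 4: item 4.** $h(Z_i)=\{\bar n:n_i=0\}$, since $Z_i=a_{0,i}$ and the $a_{n,i}$ are disjoint. For $S$: $a_{n,j}a_{n+1,i}=a_{n,j}c_j(a_{n,j}S_{ji})\le S_{ji}$ by Lemma 5, since $S_{ji}$ is $c_k$-closed for $k\ne i,j$. If $m\ne n+1$, then $a_{n,j}S_{ji}a_{m,i}\le a_{n+1,i}a_{m,i}=0$.

**Step 5: item 5.** $\varphi^\tau=1$ implies $h(\varphi^\tau)=\omega^\alpha$. By items 2 and 3, $h(\varphi^\tau)$ is the set of $\bar n$ satisfying $\varphi$ under the corresponding assignment, and every assignment of $x,y,z$ in $\omega$ arises from some $\bar n$. $\square$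

## 6. Theorem C, and why arithmetic alone stops at $\Sigma^0_1$

**Proof of Theorem C.** We reduce the halting set. Let $Q_e=\{t:T(e,e,t)\}$. Let $\Phi'_e$ consist of $\Phi_0$, sentences forcing $Q_e$ (Lemma 3), and $\neg Q_e(x)$. Let $\varepsilon'_e=\varepsilon_{\Sigma(\Phi'_e)}$, which is computable from $e$.

If $Q_e=\emptyset$, the intended interpretation on $\omega$ satisfies $\Phi'_e$. By the paragraph on set models, $\Sigma(\Phi'_e)$ is satisfied in a nontrivial algebra in $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K$. By Lemma 4, $\varepsilon'_e$ fails in $K$.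

If $\varepsilon'_e$ fails in some $\mathfrak A\in K\subseteq\mathrm{CA}_\alpha$, take $\mathfrak B$ from Lemma 4. Lemma 7, which only concerns $D(\mathfrak B)$, yields an expansion of $\mathfrak N$ satisfying $\Phi'_e$. There $Q_e$ has its intended value and is empty.

Hence $\varepsilon'_e\in\overline{\mathrm{Eq}}K$ iff $\exists t\,T(e,e,t)$, so $\overline{\mathrm{Eq}}K$ is $\Sigma^0_1$-hard. For $m\ge\alpha$, $\mathrm K^m_\alpha=\mathrm{CA}_\alpha$, and $\overline{\mathrm{Eq}}\mathrm{CA}_\alpha$ is r.e., hence $\Sigma^0_1$-complete. $\square$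

**The natural next attempt.** To reduce $\mathrm{Tot}$ we want an equation that *fails* iff $\exists n\forall t\,\neg T(e,n,t)$. The part $\forall t$ is fine: force $H_e=\{(n,t):T(e,n,t)\}$, take a new unary symbol $G$, and add $G(x)\to\neg H_e(x,y)$. Then every $n\in G^h$ witnesses $e\notin\mathrm{Tot}$. For $\exists n$ we would add the condition $c_0G_0=1$, "$G$ is nonempty". One can also try to walk towards $G$ from $0$ with another symbol $I$:
$$Z(x)\to I(x);\qquad I(x)\wedge\neg G(x)\wedge S(x,y)\to I(y).\tag{3}$$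

**Where it breaks.** Neither device gives $G^h\ne\emptyset$. Take the set model with base $U=(\omega\times\{0\})\cup(\mathbb Z\times\{1\})$, $Z=\{(0,0)\}$, $S$ the map $(n,\iota)\mapsto(n+1,\iota)$, $I=\omega\times\{0\}$ and $G=\{(0,1)\}$. Then $\Phi_0$ and (3) hold, $Z\ne\emptyset$, and all elements have successors. So $\Sigma(\Phi_0\cup(3))$ and $c_0G_0=1$ are satisfied in the algebra $\mathfrak B\in\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$ generated by $Z_0,S_{01},I_0,G_0$, and $\mathrm{Zd}\,\mathfrak B=\{0,1\}$. Here $a_{n,i}=\{f:f_i=(n,0)\}$, so $I^h=\omega$ and $G^h=\emptyset$. The walk $I$ runs through all the standard numbers and never stops, while $G$ sits where $h$ does not look.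

There is also a general reason why arguments of the type of Theorem C cannot reach Theorem A. They apply to $K=\mathrm{CA}_\alpha$, and $\overline{\mathrm{Eq}}\mathrm{CA}_\alpha$ is r.e. If a computable $e\mapsto\eta_e$ satisfied $\eta_e\in\overline{\mathrm{Eq}}\mathrm{CA}_\alpha\Leftrightarrow e\in\mathrm{Tot}$, then $\mathrm{Tot}$ would be r.e., which it is not. So the proof must use a property of $\mathrm D_\alpha$ that $\mathrm{CA}_\alpha$ lacks.

What we need is precise: a condition that *prevents* $I^h=\omega$ in algebras of $\mathrm D_\alpha$, but can be satisfied whenever $I$ is a finite initial segment. Then the walk (3) must stop at a standard number, and that number lies in $G^h$.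

## 7. A choice that finitely many closed sets cannot make

The condition will ask for one element $\mathsf x$ that chooses one member out of each two-element set of a certain kind, with parameters from $I$. In an algebra of $\mathrm D_\alpha$, $\mathsf x$ is a Boolean combination of finitely many closed elements. We want the choice to be impossible for any *finite* number of closed elements when $I=\omega$, and possible when $I$ is finite.

Write $\mathrm{bits}(u)=\{w:\text{the }w\text{-th binary digit of }u\text{ is }1\}$. Thus $u\mapsto\mathrm{bits}(u)$ is a bijection of $\omega$ onto the set of finite subsets of $\omega$, and $w\in\mathrm{bits}(u)$ implies $w<u$.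

A first choice of kind does not work. Suppose coordinate $0$ holds $u$ with $\mathrm{bits}(u)=\{s,t\}$ and $\mathsf x$ is to pick one of $s,t$ in coordinate $r$. Then $\{f:f_r=\min\mathrm{bits}(f_0)\}$ does the job for all $u$ at once, and it is $c_1$-closed since $r\geq2$. The two-element set must therefore not be readable from fewer than all $r$ of the coordinates $0,\dots,r-1$. We let $\mathsf x$ choose from
$$\mathrm{bits}(f_0)\cap\mathrm{bits}(f_1)\cap\dots\cap\mathrm{bits}(f_{r-1}),$$
whenever this intersection has exactly two elements. A closed element ignores either coordinate $r$, and then it does not distinguish the two candidates, or one $f_i$ with $i<r$, and then it does not know the intersection. The combinatorial statement we need is that this ignorance cannot be compensated by finitely many closed elements.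

Write $[L]=\{0,\dots,L-1\}$ and $\mathcal P(L)$ for the power set of $[L]$; $[k]$ also serves as a set of $k$ colours.

**Hales–Jewett theorem** (Trans. AMS 106 (1963)). For a finite nonempty $A$ and $k\ge1$ there is $n\ge1$ such that for each $k$-colouring of $A^n$ there is a word $x$ of length $n$ over $A\cup\{\lambda\}$ (where $\lambda\notin A$), with at least one $\lambda$, such that all $x(a)$, $a\in A$ ($a$ substituted for $\lambda$), have the same colour.

For example, with $A=\{0,1\}$ and $k=2$, $n=2$ works. Two of the words $00,10,11$ have the same colour, and the pairs $\{00,10\}$, $\{10,11\}$, $\{00,11\}$ come from $\lambda0$, $1\lambda$, $\lambda\lambda$.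

**What we want from it.** Suppose $F(u,w)$ colours pairs of a set $u\subseteq[N]$ and a point $w\in[N]$. We want a copy of $\mathcal P(L)$ among the subsets of $[N]$, marked by points $h_0,\dots,h_{L-1}$, such that $F$ takes the same value at all marked points of each copied set. Copying $u$ simply as $\{h_t:t\in u\}$ is not enough. Let $F(u,w)$ be the parity of $|\{p\in u:p<w\}|$. Then for $h_0<h_1$ and $u=\{0,1\}$ the copied set is $\{h_0,h_1\}$, and $F$ has values $0$ at $h_0$ and $1$ at $h_1$. Copying each point twice does work for this $F$: with $N=2L$, $h_t=2t$ and $g(u)=\bigcup_{t\in u}\{2t,2t+1\}$, all values $F(g(u),h_t)$ are $0$. In general, the words given by Hales–Jewett say how each point is to be copied.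

**Lemma 8.** For $d,k,L\ge1$ there is $N$ such that for each $F:\mathcal P(N)^d\times[N]\to[k]$ there are distinct $h_t\in[N]$ $(t<L)$ and maps $g_j:\mathcal P(L)\to\mathcal P(N)$ $(j<d)$ with

(i) $h_t\in g_j(u)\iff t\in u$;

(ii) $F(g_0(u_0),\dots,g_{d-1}(u_{d-1}),h_s)=F(g_0(u_0),\dots,g_{d-1}(u_{d-1}),h_t)$ whenever $s,t\in\bigcap_ju_j$.

**Step 1: the numbers.** Let $A=\{0,1\}^d$ and $M=k(L-1)+1$. Choose $n_0,\dots,n_{M-1}$ recursively: $n_j$ is a Hales–Jewett number for $A$ and $k^{Q_j}$ colours, where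
$$N_j=n_0+\dots+n_{j-1},\qquad Q_j=|A|^{N_j}\,|A|^{M-1-j}\,(N_j+M-1-j).$$
Put $N=\sum_{j<M}n_j$. Identify $d$-tuples of subsets of $[N]$ with words in $A^N$: the $j$-th coordinate of the letter at position $p$ is $1$ iff $p$ is in the $j$-th set. A word of length $N$ is cut into blocks of lengths $n_0,\dots,n_{M-1}$; the $j$-th block begins at position $N_j$.

**Step 2: variable words, chosen from the last block to the first.** The aim is that changing the letter substituted in block $j$ does not change the colour at the marked point of any other block. Given $F$, choose variable words $x_j$ of length $n_j$ for $j=M-1,M-2,\dots,0$, and let $h_j\in[N]$ be the absolute position of the first $\lambda$ of $x_j$. If $x_i$, $i>j$, are chosen, colour $y\in A^{n_j}$ by the function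
$$(z,(a_i)_{i>j},p)\mapsto F\bigl(z\,y\,x_{j+1}(a_{j+1})\cdots x_{M-1}(a_{M-1}),\,p\bigr),\qquad z\in A^{N_j},\ a_i\in A,\ p\in[N_j]\cup\{h_i:i>j\}.$$
There are $Q_j$ arguments, so at most $k^{Q_j}$ such functions. Let $x_j$ be given by Hales–Jewett.

**Step 3: independence.** Put $W(\vec a)=x_0(a_0)\cdots x_{M-1}(a_{M-1})$. We show that $F(W(\vec a),h_t)$ does not depend on $a_j$ for $j\ne t$. All $x_j(a)$, $a\in A$, have the same colour in Step 2, so it suffices that $h_t$ is an allowed $p$. If $t>j$, it is one of the $h_i$, $i>j$. If $t<j$, then $h_t$ lies in block $t$, so $h_t\in[N_j]$. This is why all positions of earlier blocks were allowed for $p$: when $x_j$ was chosen, $h_t$ was not yet known. So there is $c(t)\in[k]$ with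
$$F(W(\vec a),h_t)=c(t)\qquad\text{whenever }a_t=(1,\dots,1).$$

**Step 4: the copy of $\mathcal P(L)$.** Since $M>k(L-1)$, $c$ is constant on some $t_0<\dots<t_{L-1}$. For $u\subseteq[L]$ let $g_j(u)$ be the set of positions at which the $j$-th coordinate of $W(\vec a)$ is $1$, where the $j$-th coordinate of $a_{t_s}$ is $1$ iff $s\in u$, and $a_t=(0,\dots,0)$ for the other $t$. This is well defined, since the $j$-th coordinate of $W(\vec a)$ depends only on the $j$-th coordinates of the $a_t$. The points asked for are $h_{t_0},\dots,h_{t_{L-1}}$. The letter of $W(\vec a)$ at position $h_{t_s}$ is $a_{t_s}$, which gives (i). The tuple $(g_0(u_0),\dots,g_{d-1}(u_{d-1}))$ is the word $W(\vec a)$ in which the $j$-th coordinate of $a_{t_s}$ is $1$ iff $s\in u_j$. If $s\in\bigcap_ju_j$, then $a_{t_s}=(1,\dots,1)$, and the value of $F$ at $h_{t_s}$ is $c(t_s)$. As $c$ is constant on the $t_s$, (ii) follows. $\square$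

**Lemma 9.** For all $\rho,k\ge1$ there is $L$ such that for any $\chi_i:\mathcal P(L)^{\rho-1}\times[L]\to[k]$ $(i<\rho)$, with arguments written $((u_j)_{j\ne i},w)$, there are $u_0,\dots,u_{\rho-1}\subseteq[L]$ and $s\ne t$ with $\bigcap_{j<\rho}u_j=\{s,t\}$ and $\chi_i((u_j)_{j\ne i},s)=\chi_i((u_j)_{j\ne i},t)$ for all $i<\rho$.

*Proof.* Induction on $\rho$. For $\rho=1$ there is one colouring $\chi_0:[L]\to[k]$. Take $L=k+1$; by pigeonhole $\chi_0(s)=\chi_0(t)$ for some $s\ne t$, and $u_0=\{s,t\}$.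

Let $\rho\ge2$. The plan is to use Lemma 8 to make $\chi_{\rho-1}$ harmless on a cube, to fix $u_{\rho-1}$ as the set of marked points of that cube, and to treat the remaining colourings by induction. Let $L'$ be as in the lemma for $\rho-1$ and $k$, and let $N$ be as in Lemma 8 for $d=\rho-1$, $k$, $L'$. We show that $L:=N$ works. Given $\chi_i$ ($i<\rho$), apply Lemma 8 to $F=\chi_{\rho-1}$ to get $h_t,g_j$, and put $u^*_{\rho-1}=\{h_t:t<L'\}$. For $i<\rho-1$ let $\chi'_i((u_j)_{j<\rho-1,\,j\ne i},t)$ be the value of $\chi_i$ at the sets $g_j(u_j)$ ($j<\rho-1$, $j\ne i$), the set $u^*_{\rho-1}$, and the point $h_t$. The induction hypothesis gives $u_j\subseteq[L']$ ($j<\rho-1$) and $s\neq t$ with $\bigcap_{j<\rho-1}u_j=\{s,t\}$ and all $\chi'_i$ agreeing at $s,t$. Put $u^*_j=g_j(u_j)$ for $j<\rho-1$. By (i), $\bigcap_{j<\rho}u^*_j=\{h_s,h_t\}$, and $h_s\ne h_t$. The $\chi_i$ with $i<\rho-1$ agree at $h_s,h_t$ by choice, and $\chi_{\rho-1}$ does by (ii), because $s,t\in\bigcap_{j<\rho-1}u_j$. $\square$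

**Test in the set algebra.** The set
$$\Bigl\{f\in{}^\alpha\omega:\ \bigcap_{j<r}\mathrm{bits}(f_j)\ne\emptyset,\ f_r=\min\bigcap_{j<r}\mathrm{bits}(f_j)\Bigr\}\tag{4}$$
is not in $D(\mathfrak P({}^\alpha\omega))$. Suppose it is a Boolean combination of closed sets $y_1,\dots,y_q$, where $y_b$ ignores coordinate $m_b$. Let $\chi_m(f)=\{b:m_b=m,\ f\in y_b\}$, which ignores $f_m$. Take $L$ from Lemma 9 for $\rho=r$, $k=2^q$, and identify subsets of $[L]$ with numbers via $\mathrm{bits}$. Applying Lemma 9 to $\chi_0,\dots,\chi_{r-1}$ gives $\bar u=(u_0,\dots,u_{r-1})$ and $s\ne t$ with $\bigcap_j\mathrm{bits}(u_j)=\{s,t\}$ and $\chi_i(\bar u,s)=\chi_i(\bar u,t)$ for $i<r$; also $\chi_r(\bar u,s)=\chi_r(\bar u,t)$, because $\chi_r$ ignores the last coordinate. So $(\bar u,s)$ and $(\bar u,t)$ are both in (4) or both outside. But exactly one of $s,t$ is the minimum.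

On the other hand, the part of (4) with $f_0,\dots,f_{r-1}\le n$ is a finite set, and it belongs to $D(\mathfrak P({}^\alpha\omega))$: it is a finite union of finite intersections of closed sets $\{f:f_i=a\}$. For $\alpha=3$ and $n=3$ we have $\mathrm{bits}(1)=\{0\}$, $\mathrm{bits}(2)=\{1\}$, $\mathrm{bits}(3)=\{0,1\}$, and it consists of the seven triples $(1,1,0),(1,3,0),(3,1,0),(3,3,0),(2,2,1),(2,3,1),(3,2,1)$. The only pair $(f_0,f_1)$ with a two-element intersection is $(3,3)$. Finite possible, infinite impossible: this is the condition asked for at the end of Section 6. We now write it as an equation.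

## 8. The equations $\varepsilon_e$ and the proof of Theorems A and B

**The language.** Consider the primitive recursive relations

- $E=\{(u,w):w\in\mathrm{bits}(u)\}$;
- $\pi_j$ $(j<r)$: the functions with $\pi_j(J_r(u_0,\dots,u_{r-1}))=u_j$;
- $C=\{p:|\bigcap_{j<r}\mathrm{bits}(\pi_j(p))|=2\}$;
- $H_e=\{(n,t):T(e,n,t)\}$.

Let $\Phi_e$ consist of $\Phi_0$, sentences forcing $E,\pi_j,C,H_e$ (Lemma 3), and, with new symbols $\mathrm{Lt}$ (binary) and $I,G$ (unary),

- $\mathrm{Lt}(x,y)\to\neg Z(y)$; $\;S(y,z)\wedge\mathrm{Lt}(x,z)\to\mathrm{Lt}(x,y)\vee x=y$; $\;E(x,y)\to\mathrm{Lt}(y,x)$;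
- $Z(x)\to I(x)$; $\;I(x)\wedge\neg G(x)\wedge S(x,y)\to I(y)$; $\;G(x)\to\neg H_e(x,y)$.

**The choice condition.** Let $\Sigma_e$ be $\Sigma(\Phi_e)$ together with, for one more algebra variable $\mathsf x$,
$$\text{(A5)}\quad\beta\le c_r(\mu\cdot\mathsf x)\cdot c_r(\mu\cdot-\mathsf x),\qquad\beta=\prod_{j<r}I_j\cdot\prod_{j<r}(\pi_j)_{rj}\cdot C_r,\quad\mu=\prod_{j<r}E_{jr}.$$

Read in a set algebra over $\omega$, $\mu$ says $f_r\in\bigcap_j\mathrm{bits}(f_j)$. The condition "the intersection of the $\mathrm{bits}(f_j)$ has two elements" involves $r$ numbers, and we have only unary and binary symbols. So $\beta$ uses coordinate $r$ as scratch space for the code $p=J_r(f_0,\dots,f_{r-1})$: $(\pi_j)_{rj}$ says $\pi_j(f_r)=f_j$, and $C_r$ says the intersection has two elements. Since (A5) bounds $\beta$ by a $c_r$-closed element, coordinate $r$ is then released for the chosen element. The right side says that some member of the intersection is chosen by $\mathsf x$ and some member is not. The symbol $\mathrm{Lt}$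 is there because a $c_r$-quantifier might be witnessed by something nonstandard; it confines the witness below $f_0$.

Let $\varepsilon_e=\varepsilon_{\Sigma_e}$ as in Lemma 4. The map $e\mapsto\varepsilon_e$ is computable.

**Lemma 10.** If $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm D_\alpha$, then for every $e$
$$\varepsilon_e\in\overline{\mathrm{Eq}}K\iff e\in\mathrm{Tot}.\tag{5}$$

### 8.1. If $e\notin\mathrm{Tot}$, then $\varepsilon_e$ fails in a member of $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$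

**Step 1: a set model.** Fix $n$ with $\neg T(e,n,t)$ for all $t$. On $\omega$ interpret $Z,S,E,\pi_j,C,H_e$ and the auxiliary symbols as intended, $\mathrm{Lt}$ as $<$, $I=\{0,\dots,n\}$, $G=\{n\}$. All sentences of $\Phi_e$ hold: $E(x,y)\to\mathrm{Lt}(y,x)$ because $w\in\mathrm{bits}(u)$ implies $w<u$; the second $I$-sentence because $I$ may stop at $n\in G$; the last by the choice of $n$. In $\mathfrak P({}^\alpha\omega)$ define all $V_i,R_{ij}$ as in Section 5; then $\Sigma(\Phi_e)$ holds.

**Step 2: the choice.** Put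
$$\mathsf x=\Bigl\{f:\ f_j\le n\ (j<r),\ \bigcap_{j<r}\mathrm{bits}(f_j)\ne\emptyset,\ f_r=\min\bigcap_{j<r}\mathrm{bits}(f_j)\Bigr\}.$$
It is a *finite* set, since $f_r<f_0\le n$. For (A5), let $f\in\beta$. Then $f_j\le n$ for $j<r$, and $\bigcap_{j<r}\mathrm{bits}(f_j)=\{w_0<w_1\}$. Replacing $f_r$ by $w_0$ gives an element of $\mu\cdot\mathsf x$; replacing $f_r$ by $w_1$ gives an element of $\mu\cdot-\mathsf x$.

**Step 3: a binary-generated algebra.** Let $\mathfrak B$ be the subalgebra generated by all $R_{01}$, all $V_0$ and the sets $\{f:f_0=a\}$, $a\in\omega$. The generators lie in $\mathrm{Nr}_2\mathfrak B$, so $\mathfrak B\in\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$. By (2), all $R_{ij}$ and $V_i$ are in $\mathfrak B$, and likewise all $\{f:f_i=a\}=c_0(d_{0i}\cdot\{f:f_0=a\})$ for $i\ne0$. Hence $\mathsf x$, a finite union of finite intersections of sets $\{f:f_i=a\}$, is in $\mathfrak B$. So $\Sigma_e$ is satisfied in the nontrivial algebra $\mathfrak B\in K$, and $\varepsilon_e$ fails in $\mathfrak B$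 by Lemma 4.

### 8.2. If $\varepsilon_e$ fails in some $\mathfrak A\in K\subseteq\mathrm D_\alpha$, then $e\notin\mathrm{Tot}$

**Step 1: the standard structure.** By Lemma 4 there is a homomorphic image $\mathfrak B$ of $\mathfrak A$ with $0\ne1$, $\mathrm{Zd}\,\mathfrak B=\{0,1\}$, and an assignment satisfying $\Sigma_e$. Homomorphic images of closed elements are closed, so $B=D(\mathfrak B)$ and $h$ of Lemma 7 is defined on all of $B$; in particular $h(\mathsf x)$ makes sense. By Lemma 7(4),(5), the relations $Q^h$ form an expansion of $\mathfrak N$ satisfying $\Phi_e$. So $E,\pi_j,C,H_e$ have their intended interpretations in it.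

**Step 2: below a standard number there are only standard numbers.** We claim that for all $u\in\omega$ and $i\ne j$
$$a_{u,j}\cdot\mathrm{Lt}_{ij}\le\sum_{w<u}a_{w,i}.\tag{6}$$
Induction on $u$. For $u=0$: $Z_j\mathrm{Lt}_{ij}=0$ by the first $\mathrm{Lt}$-sentence. For the step take $l\ne i,j$. Since $\mathrm{Lt}_{ij}$ is $c_l$-closed,
$$a_{u+1,j}\mathrm{Lt}_{ij}=c_l(a_{u,l}S_{lj}\mathrm{Lt}_{ij})\le c_l\bigl(a_{u,l}(\mathrm{Lt}_{il}+d_{il})\bigr)\le c_l\Bigl(\sum_{w<u}a_{w,i}+a_{u,i}\Bigr)=\sum_{w\le u}a_{w,i}.$$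
The first inequality is the second $\mathrm{Lt}$-sentence with $x,y,z$ at $i,l,j$. The second is the induction hypothesis for $(i,l)$ together with $a_{u,l}d_{il}=a_{u,i}d_{il}\le a_{u,i}$. The last equality holds since the $a_{w,i}$ are $c_l$-closed.

**Step 3: $h(\mathsf x)$ really chooses.** We claim: if $u_0,\dots,u_{r-1}\in I^h$ and $\bigcap_{j<r}\mathrm{bits}(u_j)=\{s,t\}$ with $s\neq t$, then exactly one of $(\bar u,s),(\bar u,t)$ is in $h(\mathsf x)$.

Let $p=J_r(\bar u)$. Then $(\bar u,p)\in h(\beta)$: $u_j\in I^h$, $\pi_j(p)=u_j$, and $p\in C$. So $P_{(\bar u,p)}\le\beta\le c_r(\mu\mathsf x)$. Let $q=\prod_{j<r}a_{u_j,j}$, which is $c_r$-closed. Then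
$$0\ne P_{(\bar u,p)}\le q\cdot c_r(\mu\mathsf x)=c_r(q\mu\mathsf x),$$
so $q\mu\mathsf x\ne0$. The third $\mathrm{Lt}$-sentence gives $\mu\le E_{0r}\le\mathrm{Lt}_{r0}$, so (6) with $i=r$, $j=0$, $u=u_0$ gives $q\mu\le\sum_{w<u_0}a_{w,r}$. This is a finite sum, so for some $w<u_0$ we have $P_{(\bar u,w)}\mu\mathsf x=qa_{w,r}\mu\mathsf x\ne0$. By Lemma 7, $P_{(\bar u,w)}\le\mu\mathsf x$. Thus $(\bar u,w)\in h(\mu)\cap h(\mathsf x)$, and membership in $h(\mu)$ says $w\in\bigcap_j\mathrm{bits}(u_j)=\{s,t\}$. The same argument with $-\mathsf x$ in place of $\mathsf x$ gives $w'\in\{s,t\}$ with $(\bar u,w')\notin h(\mathsf x)$. So $w\ne w'$ and $\{w,w'\}=\{s,t\}$, which proves the claim.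

**Step 4: $I^h\ne\omega$.** Here we use that $\mathsf x\in D(\mathfrak B)$. Suppose $I^h=\omega$. Since $B=D(\mathfrak B)$, $\mathsf x$ is a Boolean combination of closed elements $y_1,\dots,y_q$; say $y_b$ is $c_{m_b}$-closed. For $m<\alpha$ let $\chi_m(\bar n)=\{b:m_b=m,\ \bar n\in h(y_b)\}$. It takes at most $k=2^q$ values and does not depend on $n_m$, by Lemma 7(1). As $h$ is a Boolean homomorphism, whether $\bar n\in h(\mathsf x)$ is determined by $(\chi_m(\bar n))_{m<\alpha}$. Take $L$ from Lemma 9 for $\rho=r$ and $k$. Identify subsets of $[L]$ with numbers via $\mathrm{bits}$, and view $\chi_i$ for $i<r$ as a function of $((u_j)_{j\ne i},w)$, evaluated at $\bar n=(\bar u,w)$. Lemma 9 gives $\bar u$ and $s\ne t$ with $\bigcap_j\mathrm{bits}(u_j)=\{s,t\}$ and $\chi_i(\bar u,s)=\chi_i(\bar u,t)$ for $i<r$. Also $\chi_r(\bar u,s)=\chi_r(\bar u,t)$, since $\chi_r$ does not depend on the last coordinate. So $(\bar u,s)\in h(\mathsf x)\iff(\bar u,t)\in h(\mathsf x)$. As all $u_j\in\omega=I^h$, this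 contradicts Step 3.

Note that $q$ is not bounded in advance, so $L$ is not either. This is why the whole of $\omega$ is needed to get a contradiction, and why every finite segment $I$ was harmless in 8.1.

**Step 5: conclusion.** If $G^h=\emptyset$, the two $I$-sentences and induction give $I^h=\omega$, contradicting Step 4. So there is some $n\in G^h$, and $G(x)\to\neg H_e(x,y)$ gives $\neg T(e,n,t)$ for all $t\in\omega$. Hence $e\notin\mathrm{Tot}$. Together with 8.1 this proves (5) and Lemma 10. $\square$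

### 8.3. Theorems A and B and the Corollary

**Theorem B.** By (5), $\mathrm{Tot}$ is many-one reducible to $\overline{\mathrm{Eq}}K$ whenever $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm D_\alpha$, so $\overline{\mathrm{Eq}}K$ is $\Pi^0_2$-hard. The inclusions $\mathrm K^m_\alpha\subseteq\mathrm D_\alpha=\mathrm K^{\alpha-1}_\alpha$ for $m<\alpha$ are Lemma 1. For $2\le m<\alpha$ we have $\mathrm{Nr}_2\mathfrak A\subseteq\mathrm{Nr}_m\mathfrak A$, hence
$$\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha\subseteq\mathrm K^m_\alpha\subseteq\mathrm D_\alpha,$$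
so $K=\mathrm K^m_\alpha$ and $K=\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha$ are allowed. With the upper bound of Lemma 2, both theories are $\Pi^0_2$-complete. $\square$

**Theorem A.** This is the case $m=2$, since $\mathrm{Bg}_\alpha=\mathrm K^2_\alpha$. A $\Pi^0_2$-hard set is not r.e., so $\overline{\mathrm{Eq}}\mathrm{Bg}_\alpha$ is not r.e. for $2<\alpha<\omega$. $\square$

**Corollary.** Suppose the variety generated by $\mathrm{Bg}_\alpha$ had an r.e. axiomatization, equational or first-order. Then the set of its equational consequences would be r.e. But an equation holds throughout this variety iff it holds in $\mathrm{Bg}_\alpha$, so this set is $\overline{\mathrm{Eq}}\mathrm{Bg}_\alpha$, which is not r.e. A finite axiomatization is in particular r.e. $\square$
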